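\title{Counting minimal cutsets by multiscale random contraction}

\begin{abstract}
We prove that in every infinite, connected, locally finite graph of isoperimetric dimension greater than one, the number of minimal edge cutsets of size $n$ separating a vertex from infinity is at most $C^n$, uniformly in the vertex. More generally, if $\Phi(s)$ is the least edge boundary of a finite set with at least $s$ vertices, the condition $\sum_j 1/\Phi(2^j)<\infty$ suffices, and it implies $p_c<1$ for Bernoulli bond percolation. A hierarchical construction shows that this summability condition is sharp for both conclusions among nondecreasing, unbounded profiles of order at most $s^{1/4}$. The upper bounds come from a multiscale version of Karger's random contraction algorithm.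
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $G=(V,E)$ is an infinite, connected graph with countably many vertices, each of finite degree. We assume no symmetry and no uniform bound on the degrees. Multiple edges are allowed; loops play no role and are discarded. For a finite set $K\subset V$, the \emph{edge boundary} $\partial K$ is the set of edges with exactly one endpoint in $K$. Logarithms are natural.

\subsection*{The problem}

A set of edges $\Pi\subset E$ \emph{separates $v$ from infinity} if every infinite simple path starting at the vertex $v$ uses an edge of $\Pi$. It is a \emph{minimal cutset} for $v$ if it separates $v$ from infinity and no proper subset of it does. Let $\mathcal{C}_n(v)$ be the set of minimal cutsets for $v$ with exactly $n$ edges. We write $\kappa<\infty$ if there is a constant $C<\infty$ with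
\[
|\mathcal{C}_n(v)|\le C^n\qquad\text{for all } v\in V \text{ and } n\ge1,
\]
and $\kappa=\infty$ otherwise. One reason to count minimal cutsets is percolation. In Bernoulli bond percolation each edge is declared open with probability $p$ and closed otherwise, independently; $P_p$ denotes the law, and $p_c(G)$ is the infimum of the $p\in[0,1]$ for which the graph of open edges has an infinite component with positive probability. A vertex can lie in a finite open component only if one of its minimal cutsets is entirely closed, and a union bound over cutsets, the Peierls argument recalled in Section~\ref{sec:summable}, shows that $\kappa<\infty$ implies $p_c(G)<1$.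

For $d\ge1$, the graph $G$ satisfies a \emph{$d$-dimensional isoperimetric inequality} if there is $c>0$ such that
\begin{equation}\label{eq:iso}
|\partial K|\ge c\,|K|^{(d-1)/d}\qquad\text{for every finite nonempty } K\subset V,
\end{equation}
and $\operatorname{isodim}(G)$ is the supremum of the $d$ for which this holds. Since $G$ is infinite and connected, $|\partial K|\ge 1$, so $\operatorname{isodim}(G)\ge1$ always. On $\mathbb{Z}$, intervals of every length have boundary $2$, so $\operatorname{isodim}(\mathbb{Z})=1$; any edge to the left of $0$ and any edge to the right of $0$ together form a minimal cutset, so $\mathcal{C}_2(0)$ is infinite and $\kappa=\infty$. On $\mathbb{Z}^2$, a finite set $K$ meeting $a$ rows and $b$ columns has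
\begin{equation}\label{eq:z2}
|\partial K|\ge 2a+2b\ge4\sqrt{ab}\ge4\sqrt{|K|},
\end{equation}
with equality for squares, so $\operatorname{isodim}(\mathbb{Z}^2)=2$.

A theorem of Easo, Severo and Tassion, stated as Theorem~1.18 in \cite{cp}, says that $\operatorname{isodim}(G)>2$ implies $\kappa<\infty$. Question~1.19 of \cite{cp} asks whether the same conclusion holds under the hypothesis $\operatorname{isodim}(G)>1$. By the example of $\mathbb{Z}$, the threshold cannot be lowered further, while the threshold $2$ leaves out $\mathbb{Z}^2$. An inequality \eqref{eq:iso} with $d>1$ bounds the volume enclosed by a cutset of $n$ edges by $(n/c)^{d/(d-1)}$, which rules out the failure seen on $\mathbb{Z}$. It does not give an exponential bound by direct counting: even if all cutsets were drawn from one fixed set of $N=n^{d/(d-1)}$ edges, there would be $\binom{N}{n}\ge (N/n)^n=n^{n/(d-1)}$ candidates. This count is finite for every $d>1$ and superexponential for every $d<\infty$; nothing in it singles out $d=2$, which suggests a positive answer.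

\subsection*{Results}

\begin{theorem}\label{thm:poly}
If \eqref{eq:iso} holds with some $d>1$ and $c>0$, then there is $C=C(c,d)<\infty$ such that $|\mathcal{C}_n(v)|\le C^n$ for all $v\in V$ and $n\ge1$. In particular, $\operatorname{isodim}(G)>1$ implies $\kappa<\infty$.
\end{theorem}

The method reaches well below polynomial profiles. Define
\[
\Phi(s)=\min\{|\partial K| : K\subset V\text{ finite},\ |K|\ge s\}\quad(s\ge1),\qquad w_j=\Phi(2^j),\qquad \sigma=\sum_{j\ge0}\frac1{w_j}.
\]
The function $\Phi$ is nondecreasing and at least $1$, and $|\partial K|\ge\Phi(|K|)$ for every finite nonempty $K$.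

\begin{theorem}\label{thm:sum}
If $\sigma<\infty$, then $|\mathcal{C}_n(v)|\le e^{(27\sigma+22)n}$ for all $v\in V$ and $n\ge1$.
\end{theorem}

For example, it suffices that $|\partial K|\ge c\log|K|\,(\log\log|K|)^{1+\varepsilon}$ for all large $|K|$, since then $w_j$ is at least a constant times $j(\log j)^{1+\varepsilon}$ for large $j$.

\begin{corollary}\label{cor:pc}
If $\sigma<\infty$, in particular if $\operatorname{isodim}(G)>1$, then $p_c(G)<1$.
\end{corollary}

\begin{theorem}\label{thm:sharp}
Let $\varphi:[1,\infty)\to[1,\infty)$ be nondecreasing and unbounded, with $\varphi(s)\le As^{1/4}$ for some $A\ge1$ and with $\sum_{j}1/\varphi(2^j)=\infty$. Then there are a connected, infinite, locally finite simple graph $G$, of unbounded degree, and a constant $c>0$ such that $|\partial K|\ge c\,\varphi(|K|)$ for all finite nonempty $K\subset V$, while $\kappa=\infty$ and moreover $p_c(G)=1$.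
\end{theorem}

The function $\varphi(s)=\log(2+s)$ satisfies these assumptions, so the inequality $|\partial K|\ge c\log(2+|K|)$ does not imply $\kappa<\infty$. If $|\partial K|\ge c\,\varphi(|K|)$ with $\varphi$ nondecreasing, then $w_j\ge c\,\varphi(2^j)$. Hence among hypotheses of this form, with $\varphi$ nondecreasing, unbounded and $O(s^{1/4})$, the summability of $1/\varphi(2^j)$ is exactly the condition that guarantees $\kappa<\infty$, and also exactly the condition that guarantees $p_c<1$.

\subsection*{The idea}

Karger's algorithm counts cuts by a probabilistic argument. Take a connected multigraph on $N$ vertices in which every cut has at least $k$ edges, and repeatedly merge the two ends of a uniformly random edge joining different clusters, until two clusters remain. With $m$ clusters present, each has at least $k$ boundary edges, so at least $mk/2$ edges are available, and a fixed cut with exactly $k$ edges is hit with probability at most $2/m$. It survives to the end with probability at least $\prod_{m=3}^N(1-2/m)=1/\binom N2$. Only one cut survives, so there are at most $\binom N2$ cuts of size $k$.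

Our cutsets are minimal for inclusion but far from minimum in size. For a cut with $n$ edges the bound on the hitting probability becomes $2n/(km)$; this says nothing for small $m$, and for large $m$ the product of the factors $1-2n/(km)$ decays like the power $N^{-2n/k}$ of the volume. The loss comes from using only the worst boundary $k$, although large clusters have large boundaries. We therefore let a \emph{smallest} cluster choose a random edge of its own boundary. Then a cluster that chooses an edge at least doubles its size before it chooses again, so each endpoint of a cut edge is at risk at most once for each dyadic scale $2^j$, at a moment when its cluster has at least $w_j$ boundary edges to choose from. To first order, the cut survives with probability $\exp\bigl(-2n\sum_j1/w_j\bigr)$, which does not depend on the volume, because clusters that do not touch the cut do no harm. The first-order estimate fails for clusters whose boundary lies mostly in the cut. Minimality of the cutset guarantees that such a cluster still has one safe edge. This is enough for Theorem~\ref{thm:poly}, at the price of a factor $\log w_j$ (Section~\ref{sec:poly}). Removing this factor gives Theorem~\ref{thm:sum}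 (Section~\ref{sec:summable}), which contains Theorem~\ref{thm:poly}; we give the short direct proof first because it shows the mechanism without the bookkeeping. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} and can be read independently.

\section{Minimal cutsets as boundaries of finite sets}\label{sec:structure}

A contraction algorithm handles sets of vertices, so we first replace each cutset by the set it encloses. We use K\"onig's lemma: an infinite, connected, locally finite graph contains an infinite simple path starting at any given vertex. For $U\subset V$, $G[U]$ denotes the induced subgraph.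

\begin{lemma}\label{lem:structure}
Let $\Pi\in\mathcal{C}_n(v)$ and let $K$ be the vertex set of the component of $v$ in $(V,E\setminus\Pi)$. Then $K$ is finite, $G[K]$ is connected, $\Pi=\partial K$, and every component of $G[V\setminus K]$ is infinite.
\end{lemma}

\begin{proof}
If $K$ were infinite, K\"onig's lemma would give an infinite simple path from $v$ avoiding $\Pi$. So $K$ is finite, and it is connected by definition. An edge of $\partial K$ outside $\Pi$ would enlarge the component, so $\partial K\subset\Pi$. Every infinite simple path from $v$ leaves the finite set $K$, so $\partial K$ separates $v$ from infinity, and $\Pi=\partial K$ by minimality.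

Suppose that $F$ is a finite component of $G[V\setminus K]$. All edges leaving $F$ end in $K$, and since $G$ is connected, the set $E(K,F)\subset\Pi$ of these edges is nonempty. An infinite simple path from $v$ leaves the finite set $K\cup F$ along an edge whose endpoint in $K\cup F$ cannot lie in $F$. That edge joins $K$ to $V\setminus(K\cup F)$, so it belongs to $\Pi\setminus E(K,F)$. Thus a proper subset of $\Pi$ separates $v$ from infinity, contradicting minimality.
\end{proof}

Fix $v\in V$ and $n\ge1$, and assume $\sigma<\infty$ until the end of Section~\ref{sec:summable}. Let $\mathcal{K}_n$ be the family of sets $K$ given by Lemma~\ref{lem:structure} as $\Pi$ ranges over $\mathcal{C}_n(v)$. Since $\Pi=\partial K$, we have $|\mathcal{K}_n|=|\mathcal{C}_n(v)|$, and $\Phi(|K|)\le n$ for $K\in\mathcal{K}_n$.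

To run an algorithm we need a finite graph. Since $\sigma<\infty$, we have $w_j\to\infty$, hence $\Phi(s)\to\infty$, and there is $M<\infty$ with $|K|\le M$ for all $K\in\mathcal{K}_n$. Let $B$ be the ball of radius $M$ about $v$ in the graph distance. It is finite, and it contains every $K\in\mathcal{K}_n$, because $K$ is connected and contains $v$. Let $G_B$ be the finite multigraph on $B\cup\{\infty\}$ obtained by contracting $V\setminus B$ to a single vertex $\infty$ and deleting loops. For $A\subset B$, the boundary of $A$ in $G_B$ consists of the same edges as $\partial A$. For $K\in\mathcal{K}_n$ put $K^*=(B\setminus K)\cup\{\infty\}$; we call $K$ and $K^*$ the two \emph{sides} of $\Pi=\partial K$.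

\begin{lemma}\label{lem:sides}
For $K\in\mathcal{K}_n$, both $K$ and $K^*$ induce connected subgraphs of $G_B$.
\end{lemma}

\begin{proof}
For $K$ this is part of Lemma~\ref{lem:structure}. A vertex $x\in B\setminus K$ lies in an infinite component of $G[V\setminus K]$, so a path in $V\setminus K$ joins $x$ to $V\setminus B$. Stopped at its first exit from $B$, this is a path from $x$ to $\infty$ in $K^*$.
\end{proof}

\section{Smallest-first contraction}\label{sec:algorithm}

\subsection*{The algorithm}

We maintain a partition of $B\cup\{\infty\}$ into \emph{clusters}, initially singletons. A cluster is \emph{inner} if it does not contain $\infty$. Fix a total order on the subsets of $B$ in which smaller sets come before larger ones. At each step, if an inner cluster exists, the first inner cluster $A$ in this order \emph{acts}: it chooses a uniformly random edge of $\partial A$, independently of the past, and merges with the cluster containing the other endpoint. The set $\partial A$ is nonempty, and each step lowers the number of clusters by one, so the algorithm ends after $|B|$ steps with a single cluster. We say that $A$ acts \emph{at scale $j$} if $2^j\le|A|<2^{j+1}$; then $|\partial A|\ge w_j$.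 The algorithm does not depend on $K$.

\begin{lemma}[Doubling]\label{lem:doubling}
Suppose that $A$ acts, and that $A'$ acts at a later step with $A\cap A'\neq\emptyset$. Then $A\subset A'$ and $|A'\setminus A|\ge|A|$. Consequently, the clusters acting at a given scale are pairwise disjoint, and each vertex belongs to at most one acting cluster per scale.
\end{lemma}

\begin{proof}
Let $A''$ be the cluster with which $A$ merges. Clusters only grow by merging, so $A'\supset A\cup A''$. As $A'$ is inner, so is $A''$, and then $|A''|\ge|A|$ because $A$ was a smallest inner cluster. Hence $|A'|\ge2|A|$, and $A'$ acts at a strictly larger scale than $A$.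
\end{proof}

At most one cluster containing $v$ acts at each scale, so few members of $\mathcal{K}_n$ can act in one run. If each of them acts with probability at least $e^{-D}$, then $|\mathcal{K}_n|$ is at most $e^D$ times the number of relevant scales. Here is the whole argument in a small case.

\begin{example}\label{ex:domino}
Let $G=\mathbb{Z}^2$, $v=(0,0)$, $n=6$. By \eqref{eq:z2}, a set in $\mathcal{K}_6$ has at most two vertices, and a singleton has boundary $4$; so $\mathcal{K}_6$ contains only dominoes. Let $K=\{v,v'\}$ with $v'=(1,0)$ and $\Pi=\partial K$. As long as no edge of $\Pi$ has been chosen, the cluster of $v$ lies in $K$, so the algorithm has not ended and the acting cluster has one or two vertices. We list the actions that may choose an edge of $\Pi$ before $K$ acts.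
\begin{itemize}
\item One of $\{v\}$, $\{v'\}$ acts. Three of its four edges are in $\Pi$, so it avoids $\Pi$ with probability $\frac14$, and then $K$ is a cluster. This happens once.
\item One of the six outer neighbors of $K$ acts as a singleton. One of its four edges is in $\Pi$, so it avoids $\Pi$ with probability $\frac34$.
\item A domino outside $K$ with $c\in\{1,2\}$ of its six edges in $\Pi$ acts, and avoids $\Pi$ with probability $1-\frac c6\ge(\frac23)^{c/2}$. These dominoes are disjoint, so their values of $c$ add up to at most $6$.
\end{itemize}
All other actions avoid $\Pi$ with probability $1$. Multiplying the factors, as justified in Proposition~\ref{prop:count} below, we find that $K$ acts with probability at least $\frac14(\frac34)^6(\frac23)^3=\frac{27}{2048}$, whatever the size of $B$. The same holds for each domino containing $v$, and at most one of them acts, so $|\mathcal{C}_6(v)|\le 2048/27<76$. The true value is $4$: each of the four dominoes qualifies, since a path from $v$ that crosses a given boundary edge and continues straight uses no other boundary edge. The factors of the second and third kind are the typical ones, of the form $1-(\text{small})$; the first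 is the expensive one, in which a single safe edge remains.
\end{example}

\subsection*{Histories that avoid the cutset}

A \emph{history} is the sequence $h=(e_1,\dots,e_t)$ of edges chosen in the first $t\ge0$ steps. It determines the partition after each step, the clusters $A_1,\dots,A_t$ that acted, and the cluster that acts next, if any. Its probability is $P(h)=\prod_{s\le t}1/|\partial A_s|$.

Fix $K\in\mathcal{K}_n$ and $\Pi=\partial K$. An edge is \emph{free} if it is not in $\Pi$, and a history is \emph{$\Pi$-free} if all its edges are free. In a $\Pi$-free history $K$ has not acted, since all edges of $\partial K$ are in $\Pi$. For $A\subset B$ write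
\[
k_A=|\partial A|,\qquad c_A=|\partial A\cap\Pi|,\qquad f_A=|\partial A\setminus\Pi|=k_A-c_A .
\]

\begin{lemma}\label{lem:free}
After a $\Pi$-free history, every cluster is contained in $K$ or in $K^*$, the algorithm has not ended, and the cluster $A$ that acts next satisfies $A=K$ or $f_A\ge1$.
\end{lemma}

\begin{proof}
A free edge of $G_B$ has both endpoints on the same side, so merging along free edges keeps each cluster on one side. The cluster of $v$ is then contained in $K$, hence inner, so the algorithm has not ended. Let $A\ne K$ act next. Then $A$ is a nonempty proper subset of $K$, or a nonempty subset of $K^*$ that is proper because $\infty\notin A$. By Lemma~\ref{lem:sides}, an edge joins $A$ to another vertex of the same side. This edge is in $\partial A$ and is free.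
\end{proof}

\begin{remark}
This is the only place where Lemma~\ref{lem:sides} is used, and both halves are needed. A disconnected set is never an inner cluster, because inner clusters are connected by their chosen edges. For the other side, let $y\in\mathbb{Z}^2$ and let $K$ be the ring of eight vertices at $\ell^\infty$-distance $1$ from $y$, with $K\cup\{y\}\subset B$. This $K$ is connected, but it never acts: when a cluster of size eight acts no inner singleton is left, so $y$ has already been merged along one of its four edges with a vertex of $K$, and from then on $K$ is not a cluster.
\end{remark}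

A cluster $A$ acting in a $\Pi$-free history chose a free edge, so $f_A\ge1$. Define
\[
\operatorname{cost}(A)=\log\frac{k_A}{f_A}=-\log\Bigl(1-\frac{c_A}{k_A}\Bigr),\qquad \operatorname{cost}(h)=\sum_{s\le t}\operatorname{cost}(A_s).
\]
Thus $e^{-\operatorname{cost}(A)}$ is the probability that $A$ avoids $\Pi$, and $\operatorname{cost}(A)=0$ if $c_A=0$. Which clusters act depends on the history, so these probabilities cannot be multiplied directly; comparison with the algorithm forced to avoid $\Pi$ at each step takes care of this.

\begin{proposition}\label{prop:count}
Suppose that for every $K\in\mathcal{K}_n$, every $\partial K$-free history has cost at most $D$. Then each $K\in\mathcal{K}_n$ acts with probability at least $e^{-D}$, and $|\mathcal{C}_n(v)|\le\sigma n\,e^{D}$.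
\end{proposition}

\begin{proof}
Fix $K\in\mathcal{K}_n$ and $\Pi=\partial K$. Call a $\Pi$-free history \emph{complete} if $K$ is the cluster that acts next. Consider the modified algorithm that stops when $K$ is next to act, and in which otherwise the acting cluster $A$ chooses uniformly among its $f_A$ free boundary edges. By Lemma~\ref{lem:free}, after each step either $K$ is next or a further step can be made. There are at most $|B|$ steps, so the modified algorithm stops at a complete history. No complete history properly extends another, because an action of $K$ chooses an edge of $\Pi$. So the modified algorithm produces the complete history $h$ with probability $Q(h)=\prod_s 1/f_{A_s}$, and $\sum_hQ(h)=1$. In the original algorithm, the events that the run begins with $h$ are disjoint for distinct complete $h$, and on each of them $K$ acts. Therefore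
\[
P(K\text{ acts})\ge\sum_{h\text{ complete}}\ \prod_s\frac1{k_{A_s}}=\sum_{h\text{ complete}}Q(h)\,e^{-\operatorname{cost}(h)}\ge e^{-D}.
\]

If $K\in\mathcal{K}_n$ acts, it does so at the scale $j$ with $2^j\le|K|<2^{j+1}$, and $w_j\le\Phi(|K|)\le n$. All members of $\mathcal{K}_n$ contain $v$, so by Lemma~\ref{lem:doubling} at most one acts at each scale. Taking the expected number of members of $\mathcal{K}_n$ that act,
\[
|\mathcal{K}_n|\,e^{-D}\le\#\{j\ge0:w_j\le n\}\le\sum_{j\ge0}\frac{n}{w_j}=\sigma n.\qedhere
\]
\end{proof}

Since $\sigma n\le e^{\sigma n}$, it remains to bound the cost of $\Pi$-free histories by a constant times $n$. This is a deterministic problem.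

\section{Polynomial isoperimetry}\label{sec:poly}

Let $g(x)=(1+\log x)/x$. It is nonincreasing on $[1,\infty)$, since $g'(x)=-(\log x)/x^2$.

\begin{lemma}\label{lem:crude}
For $K\in\mathcal{K}_n$ and $\Pi=\partial K$, every $\Pi$-free history has cost at most $4n\sum_{j\ge0}g(w_j)$.
\end{lemma}

\begin{proof}
Let $A$ act at scale $j$ in the history. If $c_A\le k_A/2$, then $\operatorname{cost}(A)\le2c_A/k_A$, because $-\log(1-x)\le x/(1-x)\le 2x$ on $[0,\frac12]$. If $c_A>k_A/2$, then $f_A\ge1$ gives $\operatorname{cost}(A)\le\log k_A\le2c_A(\log k_A)/k_A$. In both cases
\[
\operatorname{cost}(A)\le2c_A\,g(k_A)\le2c_A\,g(w_j).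
\]
The clusters acting at scale $j$ are disjoint, so each edge of $\Pi$ lies in the boundary of at most two of them, and their values of $c_A$ add up to at most $2n$. Scale $j$ thus costs at most $4n\,g(w_j)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Put $\delta=(d-1)/d>0$ and $m_j=\max(1,c\,2^{j\delta})$. By \eqref{eq:iso}, $w_j\ge m_j$. Hence $\sigma\le\sigma_0:=\sum_j1/m_j$ and $4\sum_jg(w_j)\le C_0:=4\sum_jg(m_j)$. Both series converge, since $1/m_j\le g(m_j)\le1$ for all $j$ and
\[
g(m_j)=\frac{1+\log c+j\delta\log2}{c\,2^{j\delta}}\qquad\text{as soon as } c\,2^{j\delta}\ge1;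
\]
this is where $d>1$ is used. Proposition~\ref{prop:count} and Lemma~\ref{lem:crude} give $|\mathcal{C}_n(v)|\le\sigma_0n\,e^{C_0n}\le e^{(\sigma_0+C_0)n}$, and $\sigma_0,C_0$ depend only on $c$ and $d$. If $\operatorname{isodim}(G)>1$, then \eqref{eq:iso} holds for some $d>1$ by the definition of the supremum.
\end{proof}

\section{Summable profiles}\label{sec:summable}

Lemma~\ref{lem:crude} is useful when $\sum_j(\log w_j)/w_j<\infty$. This is stronger than $\sigma<\infty$: for $w_j$ of order $j(\log j)^{1+\varepsilon}$ with $\varepsilon\le1$ it fails. The logarithm cannot be removed for a single cluster, since a cluster with one free edge does cost $\log k_A$. What saves us is that such clusters cannot follow one another with boundaries as small as $w_j$. A cluster with few free edges passes almost all of its boundary to every later cluster containing it, and the vertices added in between, at least as many as it had, bring new boundary of their own. To exploit this we follow the nested clusters around one endpoint of one cut edge, and so we divide the cost among these endpoints.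

\subsection*{Charging}

Fix $K\in\mathcal{K}_n$, $\Pi=\partial K$ and a $\Pi$-free history. A \emph{pair} is an edge $e\in\Pi$ together with an endpoint $x\in B$ of $e$; there are at most $2n$ pairs. An acting cluster $A$ lies on one side of $\Pi$ (Lemma~\ref{lem:free}), so an edge of $\Pi$ with an endpoint in $A$ has exactly one endpoint there and belongs to $\partial A$. Hence exactly $c_A$ pairs $(e,x)$ have $x\in A$. If $c_A\ge1$, we charge each of them $\operatorname{cost}(A)/c_A$; if $c_A=0$ there is nothing to charge. The cost of the history is the sum of all charges.

Fix a pair $(e,x)$. By Lemma~\ref{lem:doubling}, the acting clusters containing $x$ form an increasing chain with at most one member per scale. Let $S$ be the finite set of scales that occur, let $A_j$ be the member at scale $j\in S$, and write $k_j,c_j,f_j$ for $k_{A_j},c_{A_j},f_{A_j}$. Then $k_j\ge w_j$, $c_j\ge1$, $f_j\ge1$, and the charge at scale $j$ is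
\[
\gamma_j=\frac1{c_j}\log\frac{k_j}{f_j}.
\]
Call $j\in S$ \emph{tight} if $f_j\le w_j/4$. Since $f_j\ge1$, a tight scale has $w_j\ge4$. In Example~\ref{ex:domino}, $w_0=4$ by \eqref{eq:z2}, and the singleton in $K$ that acts has one free edge, so scale $0$ is tight for its three pairs. The threshold is chosen so that above it the charge is of order $1/w_j$ and below it the boundary grows by order $w_j$.

\begin{lemma}\label{lem:charge}
If $j\in S$ is not tight, then $\gamma_j\le2/w_j$. If $j$ is tight, then $\gamma_j\le\frac43(\log k_j)/k_j$.
\end{lemma}

\begin{proof}
Note that $\frac43\log4<2$. Suppose first that $f_j\ge k_j/4$, and put $t=c_j/k_j\in(0,\frac34]$. The function $-\log(1-t)/t=\sum_{m\ge1}t^{m-1}/m$ is increasing, so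
\[
\gamma_j=\frac1{k_j}\cdot\frac{-\log(1-t)}{t}\le\frac1{k_j}\cdot\frac{\log4}{3/4}\le\frac2{w_j}.
\]
Suppose next that $w_j/4<f_j<k_j/4$, and put $y=k_j/w_j\ge1$. Then $c_j\ge\frac34k_j$ and $k_j/f_j<4y$. The function $\log(4y)/y$ has derivative $(1-\log(4y))/y^2<0$ for $y\ge1$, so
\[
\gamma_j\le\frac{4\log(4y)}{3k_j}=\frac4{3w_j}\cdot\frac{\log(4y)}{y}\le\frac{4\log4}{3w_j}\le\frac2{w_j}.
\]
These two cases cover all scales that are not tight. If $j$ is tight, then $f_j\le w_j/4\le k_j/4$, so $c_j\ge\frac34k_j$, and $f_j\ge1$ gives the second bound.
\end{proof}

\begin{lemma}\label{lem:growth}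
If $j\in S$ is tight and $j'\in S$ with $j'>j$, then $k_{j'}\ge k_j+w_j/2$.
\end{lemma}

\begin{proof}
Let $U=A_{j'}\setminus A_j$. By Lemma~\ref{lem:doubling}, $|U|\ge|A_j|\ge2^j$, so $|\partial U|\ge w_j$. Let $m$ be the number of edges between $A_j$ and $U$. These edges have both endpoints in $A_{j'}$, which lies on one side of $\Pi$, so they are free edges of $\partial A_j$, and $m\le f_j\le w_j/4$. They are counted in both $\partial A_j$ and $\partial U$ and are not in $\partial A_{j'}$, while every other edge of $\partial A_j\cup\partial U$ is counted once and is in $\partial A_{j'}$. Hence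
\[
k_{j'}=k_j+|\partial U|-2m\ge k_j+w_j-\frac{w_j}2.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:tight}
$\displaystyle\sum_{j\ \mathrm{tight}}\frac{\log k_j}{k_j}\le8\sigma+8$.
\end{lemma}

\begin{proof}
The increments in Lemma~\ref{lem:growth} are comparable as long as the $w_j$ are, so we group the tight scales by the size of $w_j$. For $i\ge2$ let $I_i$ be the set of tight $j$ with $2^i\le w_j<2^{i+1}$, and $R_i=|I_i|$. These sets cover all tight scales, because $w_j\ge4$. The smallest element $j$ of $I_i$ has $k_j\ge2^i$, and by Lemma~\ref{lem:growth} each further element adds at least $2^{i-1}$. So the $r$-th element $j$ of $I_i$ has $k_j\ge2^{i-1}(r+1)\ge4$. As $(\log x)/x$ is decreasing for $x\ge e$,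
\[
\sum_{j\in I_i}\frac{\log k_j}{k_j}\le\sum_{r=1}^{R_i}\frac{\log\bigl(2^{i-1}(r+1)\bigr)}{2^{i-1}(r+1)}\le2^{1-i}\sum_{r=1}^{R_i}\frac{i+\log(r+1)}{r+1}\le2^{1-i}\bigl(i\log(R_i+1)+R_i\bigr),
\]
where we used $\sum_{r=1}^R\frac1{r+1}\le\log(R+1)$ and $\log(r+1)\le r+1$. The inequality $\log t\le t-1$ at $t=(R_i+1)/i$, multiplied by $i$, gives
\[
i\log(R_i+1)\le R_i+1-i+i\log i\le R_i+i\log i .
\]
So the sum over $I_i$ is at most $2^{2-i}R_i+2^{1-i}i\log i$. For $j\in I_i$ we have $2^{-i}\le2/w_j$, so $2^{2-i}R_i\le\sum_{j\in I_i}8/w_j$, and these terms add up to at most $8\sigma$. Finally, $\log i\le i-1$ and $\sum_{i\ge2}i(i-1)x^{i-2}=2(1-x)^{-3}$ at $x=\frac12$ give $\sum_{i\ge2}2^{1-i}i\log i\le\frac12\cdot16=8$.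
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
By Lemmas~\ref{lem:charge} and~\ref{lem:tight}, each pair is charged at most $2\sigma+\frac43(8\sigma+8)\le13\sigma+11$ in total. With at most $2n$ pairs, every $\Pi$-free history costs at most $D=(26\sigma+22)n$. Proposition~\ref{prop:count} gives $|\mathcal{C}_n(v)|\le\sigma n\,e^{(26\sigma+22)n}\le e^{(27\sigma+22)n}$.
\end{proof}

\subsection*{The Peierls argument}

\begin{proof}[Proof of Corollary~\ref{cor:pc}]
If $\operatorname{isodim}(G)>1$, then $\sigma<\infty$ by the proof of Theorem~\ref{thm:poly}. By Theorem~\ref{thm:sum} there is $C<\infty$ with $|\mathcal{C}_n(v)|\le C^n$ for all $n$, and this is all we use. Suppose that the open component $K$ of $v$ is finite. Then $\partial K$ is a finite set of closed edges separating $v$ from infinity. A separating subset of $\partial K$ of least size is a minimal cutset, and it is nonempty by K\"onig's lemma. A given cutset of size $n$ is closed with probability $(1-p)^n$, so with $q=C(1-p)$,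
\[
P_p(\text{the open component of } v \text{ is finite})\le\sum_{n\ge1}q^n=\frac{q}{1-q}<1\qquad\text{if } q<\tfrac12 .
\]
This holds for some $p<1$.
\end{proof}

\section{Hierarchical graphs with a nonsummable profile}\label{sec:sharp}

We want many cutsets in a graph with a prescribed isoperimetric profile. Two operations on graphs with two distinguished vertices, called \emph{terminals}, do this efficiently. The \emph{series composition} of $H_1,H_2,\dots$ identifies the second terminal of each $H_r$ with the first terminal of $H_{r+1}$; placing $L$ copies in series keeps the size of the smallest cuts between the terminals and multiplies their number by $L$. The \emph{parallel composition} of two graphs identifies their first terminals and identifies their second terminals; for two copies it doubles the size of these cuts and squares their number. Measured by the logarithm of the number of cuts per cut edge, parallel composition changes nothing, and $L$-fold series composition at cut size $2^i$ gains $2^{-i}\log L$. Isoperimetry limits the gain: a piece that can be cut off by about $2^i$ edges may not have volume much larger than $\varphi^{-1}(2^i)$. We first study the construction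 for arbitrary lengths and then choose them.

\subsection*{The construction}

Let $L_1,L_2,\dots$ be positive integers. Let $\Gamma_0$ be a path with two edges, with its ends as terminals. For $i\ge1$, a \emph{layer} of level $i$ is the parallel composition of two copies of $\Gamma_{i-1}$ (Figure~\ref{fig:layer}), and $\Gamma_i$ is the series composition of $L_i$ such layers, with the two free ends as terminals. Let $G$ be the series composition of $\Gamma_1,\Gamma_2,\dots$, where $\Gamma_i$ joins $x_{i-1}$ to $x_i$. The copies of $\Gamma_l$ that occur in the construction are the \emph{level-$l$ blocks}, and the \emph{interior} of a block is its vertex set without its terminals.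

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (2,1.1)--(4,1.3)--(6,1.1)--(8,0);
\draw (0,0)--(2,0.3);
\draw (4,1.3)--(6,0.3)--(8,0);
\draw (0,0)--(2,-1.1)--(4,-1.3)--(6,-1.1);
\draw (0,0)--(2,-0.3)--(4,-1.3);
\draw (6,-0.3)--(8,0);
\draw[very thick,dashed] (0,0)--(2,1.1) (2,0.3)--(4,1.3) (4,-1.3)--(6,-0.3) (6,-1.1)--(8,0);
\fill (2,1.1) circle (1.5pt) (2,0.3) circle (1.5pt) (2,-0.3) circle (1.5pt) (2,-1.1) circle (1.5pt)
      (6,1.1) circle (1.5pt) (6,0.3) circle (1.5pt) (6,-0.3) circle (1.5pt) (6,-1.1) circle (1.5pt)
      (4,1.3) circle (1.5pt) (4,-1.3) circle (1.5pt) (0,0) circle (3pt) (8,0) circle (3pt);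
\end{tikzpicture}
\caption{A layer of level $2$ when $L_1=2$: two copies of $\Gamma_1$ (top and bottom) share the two large terminal vertices, and each copy is a chain of two $4$-cycles. The four dashed edges separate the terminals. They arise by choosing a $4$-cycle in each copy and one edge on each of its two halves, which can be done in $(2\cdot 2^2)^2=64$ ways.}
\label{fig:layer}
\end{figure}

The following facts hold by induction on $i$.
\begin{itemize}
\item[(a)] $\Gamma_i$ is connected and simple, and its terminals are nonadjacent and have degree $2^i$. (Nonadjacency of the terminals is what keeps the parallel composition simple; it is the reason $\Gamma_0$ has two edges.)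
\item[(b)] $\Gamma_i$ has $e_i=2L_ie_{i-1}=2^{i+1}L_1\cdots L_i$ edges; in particular $e_i\ge2e_{i-1}$.
\item[(c)] $\Gamma_i$ contains $2^i$ edge-disjoint simple paths between its terminals: each layer has $2\cdot2^{i-1}$ of them, and we concatenate.
\end{itemize}
Thus $G$ is infinite, connected, simple and locally finite, and $x_i$ has degree $2^i+2^{i+1}$ for $i\ge1$. Only terminals are ever identified, and a terminal of $\Gamma_m$ is a terminal of each level-$(m-1)$ block containing it. Hence for $m\ge i$ the graph $\Gamma_m$ is an edge-disjoint union of level-$i$ blocks, and an interior vertex of a level-$i$ block belongs to no other level-$i$ block and is not one of the $x_l$.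

\begin{lemma}\label{lem:blockiso}
Let $i\ge1$ and let $K\subset V$ be finite and nonempty with $|\partial K|<2^i$. Then $|K|<2^ie_i$.
\end{lemma}

\begin{proof}
Let $T$ be the set of terminals of all level-$i$ blocks. If a level-$i$ block had exactly one terminal in $K$, each of the $2^i$ paths in (c) would contain an edge of $\partial K$, which is impossible. So the terminals of a level-$i$ block are both in $K$ or both outside. Replace each level-$i$ block of $\Gamma_i\cup\Gamma_{i+1}\cup\cdots$ by a single edge between its terminals. The resulting graph has vertex set $T$; it is built from single edges by series and parallel compositions, so it is connected, and it is infinite because it contains $x_{i-1},x_i,\dots$. Therefore $T\subset K$ or $T\cap K=\emptyset$, and since $K$ is finite, $T\cap K=\emptyset$.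

The set $V\setminus T$ is the disjoint union of the interiors of the level-$i$ blocks and of the set $W$ of vertices of $\Gamma_1\cup\dots\cup\Gamma_{i-1}$ other than $x_{i-1}$ (empty if $i=1$). Every edge of $G$ lies in a level-$i$ block or in $\Gamma_1\cup\dots\cup\Gamma_{i-1}$, so no edge joins two of these pieces, and each component of $G[K]$ lies in one piece. A connected graph with $e$ edges has at most $e+1$ vertices. So an interior has at most $e_i-1$ vertices, and $|W|\le\sum_{l=1}^{i-1}e_l\le e_i$ by (b). Finally, each component of $G[K]$ has a nonempty boundary contained in $\partial K$, and an edge of $\partial K$ belongs to the boundary of only the component containing its endpoint in $K$. So there are fewer than $2^i$ components, each with at most $e_i$ vertices.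
\end{proof}

\begin{lemma}\label{lem:diverge}
If $\sum_{i\ge1}2^{-i}\log L_i=\infty$, then $\kappa=\infty$ and $p_c(G)=1$.
\end{lemma}

By the Peierls argument, the second conclusion implies the first. We also count cutsets directly, because the count exhibits them and carries out the computation sketched above.

\begin{proof}
\emph{Cutsets.} Let $\mathcal{F}_0$ consist of the two one-edge subsets of $E(\Gamma_0)$. For $i\ge1$, let $\mathcal{F}_i$ consist of the edge sets obtained by choosing a layer of $\Gamma_i$ and taking the union of a member of $\mathcal{F}_{i-1}$ in each of its two copies of $\Gamma_{i-1}$. Different choices give different sets, since the blocks are edge-disjoint, so $|\mathcal{F}_i|=L_i|\mathcal{F}_{i-1}|^2$. By induction, each $F\in\mathcal{F}_i$ has $2^i$ edges and meets every path in $\Gamma_i$ between its terminals: such a path contains a simple path between the terminals of the chosen layer, and this stays in one of the two copies, which share only these terminals.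

View $F\in\mathcal{F}_i$ inside the copy of $\Gamma_i$ joining $x_{i-1}$ to $x_i$. An infinite simple path from $x_0$ must leave the finite graph $\Gamma_1\cup\dots\cup\Gamma_i$, so it reaches $x_i$, and between its visits to $x_{i-1}$ and $x_i$ it runs in $\Gamma_i$; hence it meets $F$. If $F'\subsetneq F$, then $|F'|<2^i$, so one of the paths in (c) avoids $F'$; concatenated with one path from (c) in each $\Gamma_m$, $m\ne i$, it gives an infinite simple path from $x_0$ avoiding $F'$. Thus $\mathcal{F}_i\subset\mathcal{C}_{2^i}(x_0)$. Since $2^{-i}\log|\mathcal{F}_i|=2^{-(i-1)}\log|\mathcal{F}_{i-1}|+2^{-i}\log L_i$,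
\[
2^{-i}\log|\mathcal{C}_{2^i}(x_0)|\ge2^{-i}\log|\mathcal{F}_i|\ge\sum_{l=1}^i2^{-l}\log L_l\longrightarrow\infty,
\]
so no bound $C^n$ holds.

\emph{Percolation.} Fix $p<1$. Say that a block or layer is \emph{crossed} if an open path inside it joins its terminals, and let $u_i$ be the probability that $\Gamma_i$ is not crossed. A layer is crossed if and only if one of its two copies is, and $\Gamma_i$ is crossed if and only if all its layers are. By independence,
\[
u_i=1-(1-u_{i-1}^2)^{L_i}\ge1-e^{-L_iu_{i-1}^2}\ge\min\bigl(\tfrac12,\tfrac12L_iu_{i-1}^2\bigr);
\]
the last step holds because $1-e^{-t}$ is concave and increasing, vanishes at $0$, and exceeds $\frac12$ at $t=1$. As $u_0=1-p^2>0$, all $u_i$ are positive.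

We claim that $u_i\not\to0$. Otherwise $u_i<\frac12$ for $i\ge i_0$, and then $u_i\ge\frac12L_iu_{i-1}^2$ for these $i$. With $y_i=2^{-i}\log(1/u_i)\ge0$ this reads
\[
y_i\le y_{i-1}-2^{-i}\log L_i+2^{-i}\log2\qquad(i\ge i_0).
\]
Summing, and using $\sum_i2^{-i}\log L_i=\infty$ and $\sum_i2^{-i}<\infty$, we get $y_i\to-\infty$, a contradiction.

It follows that $\prod_{i>m}(1-u_i)=0$ for every $m$. If a vertex of $\Gamma_m$ lies in an infinite open component, then K\"onig's lemma gives an infinite open simple path from it, which crosses $\Gamma_i$ for every $i>m$; by independence this has probability $\prod_{i>m}(1-u_i)=0$. As $V$ is countable, almost surely there is no infinite open component. This holds for every $p<1$.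
\end{proof}

\subsection*{Choice of the lengths}

By Lemma~\ref{lem:blockiso}, the profile $\varphi$ is respected if $\varphi(2^ie_i)\le2^i$, that is, if $2^{2i+1}L_1\cdots L_i$ stays below the volume at which $\varphi$ exceeds $2^i$. Let that volume be about $2^{J_i}$. The hypothesis $\varphi(s)\le As^{1/4}$ makes $J_i$ large enough to absorb the factor $2^{2i+1}$ and leaves a fixed fraction of $J_i$ for $\log_2(L_1\cdots L_i)$. The series in Lemma~\ref{lem:diverge} is then comparable to $\sum_i2^{-i}(J_i-J_{i-1})$, in which each scale $j$ is counted with weight about $1/\varphi(2^j)$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]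
\emph{Normalization.} Let $\psi=\max(1,\varphi/A)$. It is nondecreasing and unbounded, $\psi(s)\le s^{1/4}$, and $\varphi/A\le\psi\le\varphi$. So $\sum_j1/\psi(2^j)=\infty$, and $|\partial K|\ge\frac14\psi(|K|)$ will imply the claimed inequality with $c=1/(4A)$.

\emph{Parameters.} For $i\ge0$ let $J_i=\#\{j\ge0:\psi(2^j)\le2^i\}$. It is finite because $\psi$ is nondecreasing and unbounded, and $\psi(2^j)\le2^i$ if and only if $j<J_i$. From $\psi(2^{4i})\le2^i$ we get $J_i\ge4i+1$. Let $P_i=\lfloor J_i/4\rfloor$, a nondecreasing sequence, and $L_i=2^{P_i-P_{i-1}}$ for $i\ge1$. Let $G$ be the graph built with these lengths.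

\emph{Divergence.} Let $i(j)=\min\{i\ge0:\psi(2^j)\le2^i\}$. Then $\psi(2^j)\ge2^{i(j)-1}$: for $i(j)=0$ because $\psi\ge1$, and otherwise by minimality of $i(j)$. Exchanging the order of summation,
\[
\sum_{i\ge0}J_i2^{-i}=\sum_{j\ge0}\ \sum_{i\ge i(j)}2^{-i}=\sum_{j\ge0}2^{1-i(j)}\ge\sum_{j\ge0}\frac1{\psi(2^j)}=\infty .
\]
Since $P_i\ge J_i/4-1$, also $\sum_iP_i2^{-i}=\infty$. Summation by parts gives
\[
\sum_{i=1}^I(P_i-P_{i-1})2^{-i}=P_I2^{-I}-\frac{P_0}2+\sum_{i=1}^{I-1}P_i\bigl(2^{-i}-2^{-i-1}\bigr)\ge-\frac{P_0}2+\frac12\sum_{i=1}^{I-1}P_i2^{-i},
\]
so $\sum_i2^{-i}\log L_i=\infty$. Lemma~\ref{lem:diverge} yields $\kappa=\infty$ and $p_c(G)=1$.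

\emph{Isoperimetry.} Let $S_i=2^{2i+1+P_i}$, which increases strictly to infinity. By (b), $e_i=2^{i+1+P_i-P_0}$, so $2^ie_i\le S_i$, and Lemma~\ref{lem:blockiso} shows that
\[
|K|\ge S_i\quad\Longrightarrow\quad|\partial K|\ge2^i\qquad(i\ge1).
\]
For $i\ge2$ we have $2i\le(J_i-1)/2$, $P_i\le J_i/4$ and $J_i\ge9$, so
\[
2i+1+P_i\le\tfrac34J_i+\tfrac12\le J_i-1,
\]
and therefore $\psi(S_i)\le2^i$. If $S_{i-1}\le|K|<S_i$ with $i\ge3$, then $|\partial K|\ge2^{i-1}\ge\frac12\psi(S_i)\ge\frac12\psi(|K|)$. If $1\le|K|<S_2$, then $|\partial K|\ge1\ge\frac14\psi(S_2)\ge\frac14\psi(|K|)$. In all cases $|\partial K|\ge\frac14\psi(|K|)$.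
\end{proof}

For $\varphi(s)=\log(2+s)$ one has $J_i=A2^i/\log2+O(1)$, so the lengths $L_i$ grow doubly exponentially and $2^{-i}\log L_i\to A/8$: every level of the hierarchy adds the same amount to the exponential growth rate of the number of cutsets. Unboundedness of $\varphi$ is used only to make $J_i$ finite; for bounded $\varphi$, the graph $\mathbb{Z}$ already satisfies $|\partial K|\ge c\,\varphi(|K|)$, $\kappa=\infty$ and $p_c=1$.

\begin{thebibliography}{1}

\bibitem{cp}
\emph{Cutsets And Percolation}, \texttt{https://github.com/sanjanad1024/sanjanad1024.github.io}.

\end{thebibliography}
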